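# Products with two representations: the Dicks–Ivanov conjecture for arbitrary groups

## 1. A dichotomy for $|N_1|+|N_2|$

**Theorem 1.** Let $G$ be an arbitrary group and let $A,B$ be finite subsets of $G$ with $|A|,|B|\ge 2$. For $i\ge 1$ let $N_i=N_i(A,B)$ be the set of those $x\in G$ for which there are at least $i$ pairs $(a,b)\in A\times B$ with $ab=x$. Then either
$$|N_1|+|N_2|\ \ge\ 2(|A|+|B|-2), \tag{1}$$
or $N_3(A,B)$, and hence also $N_2(A,B)\supseteq N_3(A,B)$, contains a left coset $gH$ of a subgroup $H\le G$ with $|H|\ge 3$.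

Here is what this says. Put the products $ab$ in a table, with rows indexed by $A$ and columns by $B$. Row $a$ lists the elements of $aB$ and column $b$ lists the elements of $Ab$; within one row, or within one column, all entries are different. Write $r_{A,B}(z)$, or $r(z)$, for the number of times $z$ occurs in the table. Then $N_i=\{z: r(z)\ge i\}$, the product set is $AB=N_1$, and
$$|N_1|+|N_2|=\sum_{z\in G}\min\{2,r(z)\}.$$
So we count the distinct products, but a product that occurs at least twice is counted twice. The theorem says that this count is at least $2(|A|+|B|-2)$, unless a subgroup with at least three elements forces many coincidences; in that case we can see the subgroup, because a whole coset of it consists of elements that occur at least three times. The word "or" is inclusive: both alternatives can hold (Section 2 has an example).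

Dicks and Ivanov (2008) conjectured this statement with $N_2$ in the place of $N_3$; the problem is posed in "Quelques applications de la méthode isoperimétrique" (https://www.math.u-bordeaux.fr/~ebalandraud/YoH/OSerra.pdf). So Theorem 1 proves the conjecture for all groups, in a sharper form. Two things are quoted there as known: the case of abelian $G$, and the bound of Dicks and Ivanov (2008)
$$|N_1|+|N_2|\ge 2\min\{h,|A|+|B|-2\}, \tag{2}$$
where $h\ge3$ is the smallest size of a subgroup of $G$ of order at least $3$. We use neither of them.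

We shall also determine exactly which pairs violate (1).

**Theorem 2.** Let $|A|,|B|\ge2$. Then $|N_1|+|N_2|<2(|A|+|B|-2)$ if and only if there are nonempty $X\subseteq A$, $Y\subseteq B$ and an integer $t\ge0$ with $|XY|=|X|+|Y|-3-t$ such that one of the following holds:

1. $X=A$ and $Y=B$;
2. $|A\setminus X|+|B\setminus Y|=1$ and $1\le|AB\setminus XY|\le 2t+3$ (and then automatically $|AB\setminus XY|\ge t+3$).

In that case:

- $N_2(A,B)=N_3(A,B)=XY$, and every element of this set has at least $t+3$ representations;
- every $c\in N_2(A,B)$ lies in a left coset $cH\subseteq N_2(A,B)$ with $|H|\ge t+3\ge3$ and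
$$|N_1|+|N_2|\ \ge\ 2(|A|+|B|-|H|).$$

So a pair fails (1) only if, after removal of at most one element from one of the two sets, its product set is very small: at most $|X|+|Y|-3$. Most of the work goes into proving this.

**Conventions.** All sets $A,B,X,Y,\dots$ are finite nonempty subsets of $G$. Put
$$f(A,B)=|N_1|+|N_2|=\sum_z\min\{2,r_{A,B}(z)\},\qquad d(A,B)=f(A,B)-2(|A|+|B|)+4 .$$
Then (1) says exactly that $d(A,B)\ge0$. We call $d$ the defect of the pair. It is defined also when one of the sets has a single element.

Three symmetries will be used freely. If $(A,B)$ is replaced by $(gA,Bh)$, then $r(z)$ is replaced by $r(g^{-1}zh^{-1})$. If it is replaced by $(B^{-1},A^{-1})$, then $r(z)$ is replaced by $r(z^{-1})$, since $ab=z$ means $b^{-1}a^{-1}=z^{-1}$. So translations preserve $f$, $d$ and the sizes of the two sets. Inversion preserves $f$, $d$ and the sum and product of the two sizes; it exchanges rows and columns. Finally, every right coset is a left coset of a conjugate subgroup, $Hg=g(g^{-1}Hg)$, so in Theorem 1 it does not matter which kind of coset we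 find.

## 2. Tables with two rows, tables of size $3\times 3$, and a subgroup with extra points

**Two rows.** Let $|A|=2$. An element occurs at most once in each row, so $r(z)\le2$ for all $z$, and $f$ counts every entry of the table: $f=2|B|$. Since $2(|A|+|B|-2)=2|B|$, the defect is $0$. By inversion the same holds if $|B|=2$. So (1) holds with equality, in every group.

**Intervals in $\mathbb Z$.** Let $A=\{0,\dots,k-1\}$ and $B=\{0,\dots,l-1\}$ with $k,l\ge2$. Then $N_1=\{0,\dots,k+l-2\}$ and $N_2=\{1,\dots,k+l-3\}$, so $f=(k+l-1)+(k+l-3)=2(k+l-2)$. Again the defect is $0$. No finite subset of $\mathbb Z$ contains a coset of a subgroup of order at least $3$, so the constant in (1) cannot be raised.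

**Size $3\times3$.** Now (1) asks for $f\ge 8$. The table has $9$ entries and $r(z)\le3$, so $f=9-\#\{z:r(z)=3\}$. Hence (1) fails if and only if two different elements $z,z'$ occur three times. Now $r(z)$ counts the $a\in A$ with $a^{-1}z\in B$, that is, $r(z)=|A\cap zB^{-1}|$. So we have $A=zB^{-1}=z'B^{-1}$. With $g=z'z^{-1}\ne1$ this gives $gA=A$. Let $K=\langle g\rangle$. Then $A$ is a union of right cosets of $K$, and $|K|\ge2$ divides $|A|=3$. So $|K|=3$ and $A=Ka$. Further $B=A^{-1}z=a^{-1}Kz$ and $AB=Kz=z(z^{-1}Kz)$. Every product occurs three times, and they form one coset of a subgroup of order $3$. This is Theorem 1 for $3\times 3$ tables.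

**A subgroup with extra points.** Let $H$ be a subgroup of order $n\ge3$.

- If $A=B=H$, then $f=2n<2(2n-2)$, so (1) fails. This is case 1 of Theorem 2 with $t=n-3$.
- If $A=H\cup\{a\}$ with $a\notin H$ and $B=H$, then each element of $H$ occurs $n$ times and each element of $aH$ once. So $f=2n+n=3n$, while $2(|A|+|B|-2)=4n-2$. Again (1) fails. This is case 2 with $X=Y=H$, $t=n-3$ and $|AB\setminus XY|=n\le 2t+3$.
- If $A=H\cup\{a,a'\}$ with $a\ne a'$ both outside $H$ and $B=H$, then the table has $2n$ entries outside $H$, and no element outside $H$ occurs more than twice. So $f=2n+2n=4n=2(|A|+|B|-2)$. Now (1) holds, with equality, although $N_3\supseteq H$.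

So one extra point does not restore (1) here, and two extra points do.

## 3. Two transforms that stay inside $AB$

For $x\in G$ let
$$A_1=A\cup Ax,\quad B_1=B\cap x^{-1}B;\qquad A_2=A\cap Ax^{-1},\quad B_2=B\cup xB .$$
So $b\in B_1$ means $b,xb\in B$, and $a\in A_2$ means $a,ax\in A$. Each transform enlarges one set and shrinks the other. To measure by how much, put
$$p=|Ax\setminus A|=|A\setminus Ax|,\qquad q=|B\setminus x^{-1}B|=|x^{-1}B\setminus B| .$$
We have $|A_2|=|A\cap Ax^{-1}|=|Ax\cap A|=|A|-p$ and $|B_2|=|B|+|xB\setminus B|=|B|+|B\setminus x^{-1}B|=|B|+q$. So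
$$|A_1|=|A|+p,\quad |B_1|=|B|-q,\quad |A_2|=|A|-p,\quad |B_2|=|B|+q. \tag{3}$$

Moreover $A_iB_i\subseteq AB$ for $i=1,2$. Indeed, if $a\in A$ and $b,xb\in B$, then $(ax)b=a(xb)\in AB$; if $a,ax\in A$ and $b\in B$, then $a(xb)=(ax)b\in AB$. No commutativity is needed, since $x$ acts on the right of $A$ and on the left of $B$.

If $1\in A\cap B$ and $x\in A\cap B$, then $1\in A_i\cap B_i$ for both $i$: for $B_1$ because $1,x\cdot 1\in B$, for $A_2$ because $1,1\cdot x\in A$, and for the larger sets trivially. In particular the new sets are nonempty.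

The transforms also respect uniqueness of the representation $1=1\cdot 1$.

**Lemma 3.** If $1\in A\cap B$, $r_{A,B}(1)=1$ and $1\ne x\in A\cap B$, then $x^{-1}\notin A$, $x^{-1}\notin B$, and $r_{A_i,B_i}(1)=1$ for $i=1,2$.

**Proof.** The only $(a,b)\in A\times B$ with $ab=1$ is $(1,1)$. If $x^{-1}\in A$, then $(x^{-1},x)$ would be a second one; if $x^{-1}\in B$, then $(x,x^{-1})$ would be. Now let $(u,u^{-1})\in A_i\times B_i$; we show $u=1$.

Let $i=1$. Then $u\in A\cup Ax$, $u^{-1}\in B$ and $xu^{-1}\in B$. If $u\in A$, then $(u,u^{-1})\in A\times B$, so $u=1$. If $u=ax$ with $a\in A$, then $xu^{-1}=a^{-1}\in B$, so $(a,a^{-1})\in A\times B$ and $a=1$. Then $u=x$ and $x^{-1}=u^{-1}\in B$, a contradiction.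

Let $i=2$. Then $u,ux\in A$ and $u^{-1}\in B\cup xB$. If $u^{-1}\in B$, then $u=1$. If $u^{-1}=xb$ with $b\in B$, then $(ux)b=1$ with $ux\in A$, so $ux=1$ and $x^{-1}=u\in A$, a contradiction. $\square$

## 4. Small product sets contain cosets and repeat every product

The next lemma consists of two facts of Kemperman type. Together they explain the number $3$ in our theorems: if $|XY|\le|X|+|Y|-3$, then $XY$ contains cosets of size at least $3$, and every element of $XY$ has at least $3$ representations.

**Lemma 4.**
(a) For each $c\in AB$ there is a finite subgroup $H$ with $cH\subseteq AB$ and $|H|\ge|A|+|B|-|AB|$.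
(b) $r_{A,B}(c)\ge|A|+|B|-|AB|$ for every $c\in AB$. In particular, if some $c$ has $r_{A,B}(c)=1$, then $|AB|\ge|A|+|B|-1$.

For example, in $\mathbb Z/6$ with $A=B=\{0,1,2,3\}$ the sumset is the whole group, and (b) says that every element has at least $4+4-6=2$ representations. In $\mathbb Z/6$ with $A=B=\{0,2,4\}$ the lower bound is $3$ in both parts, and it is attained.

**Proof of (a).** We first move $c$ to the identity. Write $c=a_0b_0$ with $a_0\in A$, $b_0\in B$, and suppose the claim is known for the pair $(a_0^{-1}A,Bb_0^{-1})$ and the element $1$. This gives a subgroup $H\subseteq a_0^{-1}ABb_0^{-1}$ with $|H|\ge|A|+|B|-|AB|$. Then $a_0Hb_0=c\,(b_0^{-1}Hb_0)\subseteq AB$, which is the claim for $c$ with the subgroup $b_0^{-1}Hb_0$. So let $c=1\in A\cap B$.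

Next we push the pair by transforms until it cannot move. Consider all pairs $(A',B')$ with
$$1\in A'\cap B',\qquad A'B'\subseteq AB,\qquad |A'|+|B'|\ge|A|+|B| .$$
The pair $(A,B)$ is one of them, and there are finitely many, since $A',B'\subseteq A'B'\subseteq AB$. Choose one with $|A'|+|B'|$ maximal and, among these, with $|B'|$ minimal. Let $M=A'\cap B'$, let $x\in M$, and apply both transforms to $(A',B')$, with $p,q$ computed for this pair. By Section 3 the new sets contain $1$ and their product lies in $A'B'\subseteq AB$. By (3) the sums of sizes are $|A'|+|B'|+p-q$ for the first and $|A'|+|B'|+q-p$ for the second. If $p>q$, the first transform has a larger sum; if $p<q$, the second has. If $p=q>0$, the first has the same sum and a smaller second set. All three contradict the choice. So $p=q=0$, that is, $A'x=A'$ and $xB'=B'$, for every $x\in M$.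

Now the subgroup appears. Let $H=\langle M\rangle$. Then $A'H=A'$ and $HB'=B'$. Since $1\in A'$ and $1\in B'$, we get $H\subseteq A'$ and $H\subseteq B'$, so $H\subseteq M$. Hence $M=H$ is a finite subgroup, and $H\subseteq A'\subseteq A'B'\subseteq AB$. Finally $A'\cup B'\subseteq A'B'\subseteq AB$, so
$$|AB|\ge|A'\cup B'|=|A'|+|B'|-|H|\ge|A|+|B|-|H| .$$

**Proof of (b).** First let $r(c)=1$. As before, translate so that $c=1=1\cdot1$. Repeat the proof of (a), but only with pairs $(A',B')$ that satisfy in addition $r_{A',B'}(1)=1$. The pair $(A,B)$ is such a pair, and by Lemma 3 the transforms by $x\in M$, $x\ne1$, stay in this smaller class; for $x=1$ we have $p=q=0$ anyway. So the same argument gives a subgroup $H=A'\cap B'$ with $|AB|\ge|A|+|B|-|H|$. Each $h\in H$ gives a representation $1=h\cdot h^{-1}$ in $A'\times B'$. Since there is only one, $|H|=1$, and $|AB|\ge|A|+|B|-1$.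

In general let $(a_j,b_j)$, $1\le j\le k$, be all the representations of $c$. The $a_j$ are distinct. In $(A\setminus\{a_2,\dots,a_k\})\times B$ the element $c$ has exactly one representation, so by the first case
$$|AB|\ge\bigl(|A|-(k-1)\bigr)+|B|-1=|A|+|B|-k,$$
which is $r(c)=k\ge|A|+|B|-|AB|$. $\square$

## 5. The defect under the transforms, and why induction on the coset fails

**Lemma 5.** Let $x\ne1$, suppose that $A_i,B_i$ are nonempty, and write $r_i=r_{A_i,B_i}$, $r=r_{A,B}$, $d_i=d(A_i,B_i)$, $d=d(A,B)$. For every $z\in G$
$$\min\{2,r_1(z)\}+\min\{2,r_2(z)\}\le2\min\{2,r(z)\}, \tag{4}$$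
and if $r(z)\le1$, then $r_1(z),r_2(z)\le2$. Consequently $d_1+d_2\le2d$.

**Proof.** Fix $z$ and let $C=zB^{-1}$, so that $u\in C$ means $u^{-1}z\in B$. Then $r(z)=|A\cap C|$.

We rewrite $r_1(z)$. It counts the $u\in A_1$ with $u^{-1}z\in B_1$. The first condition says $u\in A$ or $ux^{-1}\in A$. The second says $u^{-1}z\in B$ and $xu^{-1}z=(ux^{-1})^{-1}z\in B$, i.e. $u\in C$ and $ux^{-1}\in C$. So
$$r_1(z)=\#\{u:\ u,ux^{-1}\in C,\ (u\in A\text{ or }ux^{-1}\in A)\}.$$
Likewise $r_2(z)$ counts the $v$ with $v,vx\in A$ and $v^{-1}z\in B\cup xB$. Here $v^{-1}z\in B$ means $v\in C$, and $v^{-1}z\in xB$ means $(vx)^{-1}z\in B$, i.e. $vx\in C$. With $u=vx$ this reads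
$$r_2(z)=\#\{u:\ u,ux^{-1}\in A,\ (u\in C\text{ or }ux^{-1}\in C)\}.$$
So the two counts are the same with $A$ and $C$ exchanged. Any $u$ counted in either of them satisfies $u\in A\cap C$ or $ux^{-1}\in A\cap C$.

If $r(z)=0$, then $A\cap C=\emptyset$ and both counts are $0$. If $r(z)\ge2$, the right-hand side of (4) is $4$ and there is nothing to prove. Let $r(z)=1$ and $A\cap C=\{w\}$. The only candidates are $u=w$ and $u=wx$, so $r_1(z),r_2(z)\le2$. No $u$ is counted in both: otherwise $u$ and $ux^{-1}$ would both lie in $A\cap C$, and they are different since $x\ne1$. So $r_1(z)+r_2(z)\le2$, which proves (4).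

Summing (4) over $z$ gives $f(A_1,B_1)+f(A_2,B_2)\le2f(A,B)$. By (3), the four sizes $|A_1|,|B_1|,|A_2|,|B_2|$ add up to $2(|A|+|B|)$. Hence $d_1+d_2\le2d$. $\square$

This suggests an induction. Let $d(A,B)<0$. By Lemma 5 one of the transformed pairs has $d_i\le d<0$. By (3)
$$|A_1||B_1|+|A_2||B_2|=(|A|+p)(|B|-q)+(|A|-p)(|B|+q)=2|A||B|-2pq, \tag{5}$$
so we also make progress on average if $p,q\ge1$. By induction, $N_2(A_i,B_i)$ contains a coset of size at least $3$. Can we carry this coset back to $N_2(A,B)$?

We cannot, and a small example shows two of the reasons. Take $A=\{0,1,3\}$, $B=\{0,1,2\}$ in $\mathbb Z$ and $x=1\in A\cap B$ (additive notation). Then $p=2$, $q=1$ and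
$$A_1=\{0,1,2,3,4\},\quad B_1=\{0,1\},\qquad A_2=\{0\},\quad B_2=\{0,1,2,3\}.$$

First, the element $4$ has one representation $3+1$ in $A\times B$, but two, $4+0$ and $3+1$, in $A_1\times B_1$. So $N_2(A_1,B_1)\not\subseteq N_2(A,B)$, and a coset in $N_2(A_i,B_i)$ tells us nothing about $N_2(A,B)$. What Lemma 5 does give is
$$r_i(z)\ge3\ \Longrightarrow\ r(z)\ge2. \tag{6}$$
So a coset in $N_3(A_i,B_i)$ is a coset in $N_2(A,B)$; but then the induction hypothesis speaks about $N_3$ and the conclusion only about $N_2$. This loss is real: for $A=\{0,1\}$, $B=\{-2,-1,0,1\}$ and $x=1$ we have $A_1=\{0,1,2\}$, $B_1=\{-2,-1,0\}$, and $0$ has three representations in $A_1\times B_1$ but only two in $A\times B$.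

Second, in the example $A_2$ has one element, and $d_2=4-2\cdot5+4=-2$ although $d(A,B)=9-12+4=1$. In general a pair with $|A|=1$ has $d=|B|-2(1+|B|)+4=2-|B|$, which is negative for $|B|\ge3$ for no interesting reason. The induction must not run into such pairs. Thirdly, we need $p,q\ge1$.

The way around is not to carry anything back. We replace "contains a coset" by the combinatorial property suggested by the examples with $H$: a very small product set after at most one deletion. This property behaves well when one element is deleted from $A$ or $B$. So in a minimal counterexample no useful deletion exists, and this says that in every row and in every column of the table all entries but at most one occur at least three times. With so much information, the structure of the transformed pair needs no lifting: it traps $A_iB_i$ in $N_2(A,B)$ plus two points, and that set is too small.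

## 6. Structured pairs and the deletion of one element

**Definition.** The pair $(A,B)$ is structured if there are nonempty $X\subseteq A$, $Y\subseteq B$ with
$$|A\setminus X|+|B\setminus Y|\le1,\qquad|XY|\le|X|+|Y|-3 .$$
Then $(X,Y)$ is called a witness.

By Lemma 4(b), a witness has $r_{X,Y}(z)\ge3$ for all $z\in XY$. Being structured is invariant under translations and inversion. Example: if $H$ is a subgroup with $|H|\ge3$ and $a\notin H$, then $(H,H)$ and $(H\cup\{a\},H)$ are structured, both with witness $(H,H)$. If $|A|=2$, then $(A,B)$ is not structured: $X\subseteq A$ gives $|X|\le 2$, while $|XY|\ge|Y|$ and $|XY|\le|X|+|Y|-3$ force $|X|\ge3$.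

A pair that becomes structured after deletion of an element could need two deletions in total. The next lemma says that this does not happen if the defect is negative. It is the computation with $H\cup\{a,a'\}$ from Section 2 in general form.

**Lemma 6.** Let $d(A,B)<0$. Suppose that for some $a\in A$ the pair $(A\setminus\{a\},B)$ is structured, or that for some $b\in B$ the pair $(A,B\setminus\{b\})$ is structured. Then $(A,B)$ is structured.

**Proof.** By inversion it suffices to treat $A^-=A\setminus\{a\}$. Let $(X,Y)$ be a witness for $(A^-,B)$ and write $|XY|=|X|+|Y|-3-t$ with $t\ge0$. If $X=A^-$ and $Y=B$, then $(X,Y)$ is a witness for $(A,B)$, with the single deletion $a$. Otherwise exactly one further element is missing, from $A$ or from $B$.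

**Case 1: $A=X\cup\{a,a'\}$ and $B=Y$.** If $aY\subseteq XY$, then $(X\cup\{a\})Y=XY$, and $(X\cup\{a\},Y)$ is a witness for $(A,B)$. Similarly if $a'Y\subseteq XY$. Otherwise $m=|aY\setminus XY|\ge1$ and $m'=|a'Y\setminus XY|\ge1$. An element of $aY\setminus XY$ has exactly one representation in $(X\cup\{a\})\times Y$. So Lemma 4(b) applies to $(X\cup\{a\},Y)$ and gives
$$|XY|+m\ge(|X|+1)+|Y|-1,\qquad\text{i.e.}\qquad m\ge3+t .$$
In the same way $m'\ge3+t$. Now count $f(A,B)$. Elements of $XY$ have $r\ge3$ and contribute $2$ each. For $z\notin XY$, the number $r(z)$ is $[z\in aY]+[z\in a'Y]\le2$, where $[\,\cdot\,]$ is $1$ for a true statement and $0$ for a false one; so these $z$ contribute $m+m'$ in total. Hence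
$$f(A,B)=2|XY|+m+m'\ge2(|X|+|Y|-3-t)+2(3+t)=2(|X|+|Y|)=2(|A|+|B|-2),$$
which contradicts $d(A,B)<0$.

**Case 2: $A=X\cup\{a\}$ and $B=Y\cup\{b\}$ with $b\notin Y$.** If $aY\subseteq XY$, then $(X\cup\{a\},Y)$ is a witness for $(A,B)$; if $Xb\subseteq XY$, then $(X,Y\cup\{b\})$ is. Otherwise put $m=|aY\setminus XY|\ge1$ and $m'=|Xb\setminus XY|\ge1$. Lemma 4(b), applied to $(X\cup\{a\},Y)$ and to $(X,Y\cup\{b\})$, gives $m,m'\ge3+t$ as before. For $z\notin XY$, a representation $ay$ and a representation $xb$ are different, so $\min\{2,r(z)\}\ge[z\in aY]+[z\in Xb]$. Hence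
$$f(A,B)\ge2|XY|+m+m'\ge2(|X|+|Y|)=2(|A|+|B|-2),$$
again a contradiction. $\square$

## 7. Every pair with negative defect is structured

**Theorem 7.** If $|A|,|B|\ge2$ and $d(A,B)<0$, then $(A,B)$ is structured.

**Proof.** Recall from Section 2 that $|A|=2$ or $|B|=2$ gives $d=0$. So $d(A,B)<0$ forces $|A|,|B|\ge3$.

Suppose that the theorem fails. Let $\mathcal U_n$ be the set of all non-structured pairs with $|A|,|B|\ge2$, $d<0$ and $|AB|\le n$, where $n$ is such that $\mathcal U_n\ne\emptyset$. We bound $|AB|$ because the transforms may enlarge a set but never leave $AB$. On $\mathcal U_n$ we have $|A|,|B|\le|AB|\le n$, so the integers $d(A,B)$ and $\Psi(A,B):=|A||B|$ take finitely many values. Choose $(A,B)\in\mathcal U_n$ for which $(d,\Psi)$ is minimal in the lexicographic order: first $d$ is as small as possible, then $\Psi$. Write $d=d(A,B)\le-1$ and $\Psi=\Psi(A,B)$, and let $r$, $N_i$ refer to $(A,B)$.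

**Step 1: every row and every column has at most one entry outside $N_3$.** This step turns minimality under deletions into information about the table. Let $a\in A$ and $\beta=\#\{b\in B:r(ab)\le2\}$. Removing $a$ lowers $r$ by one at each of the $|B|$ distinct elements of $aB$. So $\min\{2,r\}$ drops by one at those with $r\le2$ and does not change at those with $r\ge3$. Hence $f(A\setminus\{a\},B)=f(A,B)-\beta$ and
$$d(A\setminus\{a\},B)=d+2-\beta .$$
Suppose $\beta\ge2$. Then this defect is at most $d<0$. By Lemma 6 the pair $(A\setminus\{a\},B)$ is not structured, since $(A,B)$ is not. Its sizes are at least $2$, and its product set lies in $AB$. So it belongs to $\mathcal U_n$, with defect at most $d$ and with $\Psi$ smaller, which contradicts minimality. Thus $\beta\le1$. The same argument with $B\setminus\{b\}$ gives the statement for columns.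

**Step 2: move a uniquely represented product to $1$.** We need an element with one representation in order to use Lemma 3 and the lower bound in Lemma 4(b). If no $z$ had $r(z)=1$, then $N_1=N_2$ and $f=2|AB|$; from $d\le-1$ we would get $2|AB|\le2(|A|+|B|)-5$, so $|AB|\le|A|+|B|-3$, and $(A,B)$ would be structured with $X=A$, $Y=B$. So some $c=a_0b_0$ has $r(c)=1$. Replacing $(A,B)$ by $(a_0^{-1}A,Bb_0^{-1})$, which changes none of $d$, $\Psi$, $|AB|$ and the property of being structured, we may assume $1\in A\cap B$ and $r(1)=1$.

Row $1$ of the table is $B$, and column $1$ is $A$. The entry in position $(1,1)$ is outside $N_3$, so by Step 1 it is the only such entry in its row and in its column: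
$$A\setminus\{1\}\subseteq N_3,\qquad B\setminus\{1\}\subseteq N_3. \tag{7}$$
By Lemma 4(b), $|AB|=|A|+|B|-1+s$ with $s\ge0$. Since $f=d+2(|A|+|B|)-4$,
$$|N_2|=f-|AB|=|A|+|B|-3-s+d. \tag{8}$$

**Step 3: choose $x$ and check that both transforms really move the pair.** By (7), $(A\cup B)\setminus\{1\}\subseteq N_2$, so by (8)
$$|A|+|B|-|A\cap B|-1\le|A|+|B|-3-s+d,\qquad\text{i.e.}\qquad|A\cap B|\ge2+s-d\ge3 .$$
So there is $x\in A\cap B$ with $x\ne1$. Fix it and form $(A_1,B_1)$ and $(A_2,B_2)$. By Lemma 3, $r_{A_i,B_i}(1)=1$ for both $i$, and $x^{-1}\notin A$, $x^{-1}\notin B$. Hence $1\in A\setminus Ax$, and $x^{-1}\in x^{-1}B\setminus B$. This shows $p\ge1$ and $q\ge1$.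

**Step 4: the shrunken sets still have at least two elements.** This excludes the degenerate pairs of Section 5. Lemma 4(b) applies to $(A_1,B_1)$ and $(A_2,B_2)$, because $1$ has one representation there. Together with (3) and $A_iB_i\subseteq AB$ it gives
$$|A|+|B|+p-q-1\le|A_1B_1|\le|A|+|B|-1+s,$$
$$|A|+|B|+q-p-1\le|A_2B_2|\le|A|+|B|-1+s,$$
so
$$|p-q|\le s. \tag{9}$$
Columns $1$ and $x$ of the table (both $1$ and $x$ are in $B$) are $A$ and $Ax$. By Step 1 each has at most one entry outside $N_3\subseteq N_2$. So $|A|+p-2=|A\cup Ax|-2\le|N_2|$, and (8) gives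
$$p\le|B|-1-s+d\le|B|-2-s .$$
By (9), $q\le p+s\le|B|-2$, so $|B_1|=|B|-q\ge2$. In the same way rows $1$ and $x$ are $B$ and $xB$, so $|B|+q-2=|B\cup xB|-2\le|N_2|$. This gives $q\le|A|-2-s$, then $p\le q+s\le|A|-2$ and $|A_2|=|A|-p\ge2$. The sets $A_1\supseteq A$ and $B_2\supseteq B$ have at least two elements anyway.

**Step 5: one of the transformed pairs is structured.** Put $d_i=d(A_i,B_i)$ and $\Psi_i=|A_i||B_i|$. By Lemma 5, $d_1+d_2\le2d$. So either some $d_i<d$, or $d_1=d_2=d$. By (5), $\Psi_1+\Psi_2=2\Psi-2pq<2\Psi$, so some $\Psi_i<\Psi$. In either case there is an $i$ for which $(d_i,\Psi_i)$ is lexicographically smaller than $(d,\Psi)$. Fix this $i$. Then $d_i\le d<0$, both sizes are at least $2$, and $|A_iB_i|\le|AB|\le n$. By minimality $(A_i,B_i)\notin\mathcal U_n$, and the only condition that can fail is non-structuredness. So $(A_i,B_i)$ is structured; let $(X,Y)$ be a witness.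

**Step 6: the product set $A_iB_i$ is squeezed into too small a set.** Every $z\in XY$ has $r_{X,Y}(z)\ge3$, while $r_{A_i,B_i}(1)=1$. So $1\in X$ and $1\in Y$ cannot both hold. Since $1\in A_i\cap B_i$ and at most one element is deleted, the deleted element is $1$: either $X=A_i\setminus\{1\}$ and $Y=B_i$, or $X=A_i$ and $Y=B_i\setminus\{1\}$. Correspondingly
$$A_iB_i=XY\cup B_i\qquad\text{or}\qquad A_iB_i=XY\cup A_i .$$

How much of this set lies outside $N_2$? For $z\in XY$ we have $r_{A_i,B_i}(z)\ge3$, so $r(z)\ge2$ by (6). Thus $XY\subseteq N_2$. Next, $A_i\subseteq A\cup Ax$ and $B_i\subseteq B\cup xB$. By (7), at most the element $1$ of $A$, and at most the element $1$ of $B$, lies outside $N_2$. By Step 1 for column $x$ and row $x$, each of $Ax$ and $xB$ has at most one element outside $N_3$. So $A_i$ and $B_i$ each have at most two elements outside $N_2$. In every case, by (8),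
$$|A_iB_i|\le|N_2|+2=|A|+|B|-1-s+d .$$
On the other hand, Lemma 4(b) gives
$$|A_iB_i|\ge|A_i|+|B_i|-1=|A|+|B|\pm(p-q)-1,$$
with the sign $+$ for $i=1$ and $-$ for $i=2$. Therefore $\pm(p-q)\le d-s<-s$, which contradicts (9). $\square$

Note how the implication (6), which was too weak to carry a coset back, is enough here: Step 6 needs only $XY\subseteq N_2$, since it compares sizes.

## 8. Cosets in $N_3$ and the exceptional pairs

**Proof of Theorem 1.** Suppose that (1) fails, i.e. $d(A,B)<0$. By Theorem 7 there are $X\subseteq A$, $Y\subseteq B$ with $|XY|\le|X|+|Y|-3$. By Lemma 4(b), $XY\subseteq N_3(X,Y)\subseteq N_3(A,B)$. By Lemma 4(a), $XY$ contains a left coset of a subgroup $H$ with $|H|\ge|X|+|Y|-|XY|\ge3$. $\square$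

**Proof of Theorem 2.** Let $S=|A|+|B|$ and $f=f(A,B)$. Let $X\subseteq A$, $Y\subseteq B$ be nonempty and $t\ge0$ with $|XY|=|X|+|Y|-3-t$. By Lemma 4(b), $r_{X,Y}\ge t+3$ on $XY$.

**Step 1: compute $f$ for at most one deletion.** If $X=A$ and $Y=B$, then $N_1=N_2=N_3=XY$ and
$$f=2(S-3-t)<2(S-2).$$
Now let exactly one element be deleted, say $A=X\cup\{a\}$ and $B=Y$; the other case follows by inversion. Let $m=|AB\setminus XY|$. Each of these $m$ elements lies in $aY$ and has exactly one representation, since it occurs only in row $a$. So $N_2=N_3=XY$. Since $|X|+|Y|=S-1$,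
$$f=2(S-4-t)+m=2(S-2)-(2t+4-m). \tag{10}$$
Thus $f<2(S-2)$ if and only if $m\le2t+3$. If $m\ge1$, then $(A,B)$ has a product with one representation, and Lemma 4(b) gives $|AB|=S-4-t+m\ge S-1$, i.e. $m\ge t+3$.

This proves the "if" part, the remark in brackets in case 2, and the first item of the conclusion.

**Step 2: the "only if" part.** Let $f<2(S-2)$. Theorem 7 gives $X,Y$ with at most one deletion and $|XY|\le|X|+|Y|-3$; define $t\ge0$ by $|XY|=|X|+|Y|-3-t$. With no deletion we are in case 1. With one deletion and $m=|AB\setminus XY|=0$ we have $|AB|=|XY|\le S-4$, so $(A,B)$ itself serves as $(X,Y)$ in case 1, with a new value of $t$. With one deletion and $m\ge1$, (10) gives $m\le2t+3$, and we are in case 2.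

**Step 3: cosets through every point of $N_2$.** Let $X,Y,t$ be as in case 1 or case 2, and let $c\in N_2=XY$. By Lemma 4(a) for $(X,Y)$ there is a subgroup $H$ with $cH\subseteq XY=N_2$ and $|H|\ge|X|+|Y|-|XY|=t+3$. Read the other way, $|XY|\ge|X|+|Y|-|H|$. In case 1 this gives $f=2|AB|\ge2(S-|H|)$. In case 2, with $m\ge t+3\ge3$, it gives
$$f=2|XY|+m\ge2(S-1-|H|)+3>2(S-|H|). \qquad\square$$

**The bound (2) follows.** If (1) holds, then (2) holds. If (1) fails, Theorem 2 gives $cH\subseteq N_2$ with $|H|\ge3$, so $f\ge2|N_2|\ge2|H|\ge2h$.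

**Sharpness.** The intervals in $\mathbb Z$ from Section 2 show that the constant in (1) is sharp. The conditions "$|H|\ge3$" and "$N_3$" cannot be improved: if $A=B=G$ is a group of order $3$, then (1) fails, since $6<8$; there is no subgroup of order larger than $3$; and every element has exactly three representations, so $N_4=\emptyset$. Finally, the bound $2(|A|+|B|-|H|)$ in Theorem 2 is attained by $A=B=H$ for every finite group $H$ with $|H|\ge3$: then $f=2|H|$.
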